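\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}


\title{$n$-Engel groups of class $n+2$ and Fitting degree $n$}

\begin{abstract}
For every $n\ge 4$ we construct a finite $p$-group that is $n$-Engel, nilpotent of class exactly $n+2$, and in which the normal closures of elements have class at most $n$, with $n$ attained. One can take $p=5$ if $n=4$, any $p\in\{3,5,7\}$ if $n=5$, and any prime if $n\ge6$; for $n\ge 6$ there are also finitely generated torsion-free examples. Certain commutators of weight $n+2$ are encoded by binary forms of degree $n$, and the examples come from nonzero linear functionals that vanish on six forms singled out by the Engel law. The same six forms show that for $n=4,5$ there is no torsion-free example and no $p$-group example with $p>5$, respectively $p>7$. Finally, for $n\ge4$, an $n$-Engel nilpotent group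 of class exactly $c$ and Fitting degree exactly $n$ exists if and only if $c\ge n+2$.
\end{abstract}

\section{Introduction}

\subsection*{The question}
Write $[a,b]=a^{-1}b^{-1}ab$, $a^b=b^{-1}ab$, and let commutators be left-normed: $[a_1,\dots,a_{k+1}]=[[a_1,\dots,a_k],a_{k+1}]$. We write $[a,{}_rb]$ for $[a,b,\dots,b]$ with $r$ copies of $b$. A group $G$ is \emph{$n$-Engel} if $[x,{}_ny]=1$ for all $x,y\in G$. The normal closure of $g\in G$ is $\langle g^G\rangle$, and $\gamma_i(G)$ denotes the $i$th term of the lower central series.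

Let $\mathfrak N_c$ be the variety of nilpotent groups of class at most $c$, and let $L(\mathfrak N_c)$ be the class of groups in which the normal closure of every element lies in $\mathfrak N_c$. A group in which the normal closure of every element is nilpotent is a \emph{Fitting group}. It has \emph{degree at most $c$} if it lies in $L(\mathfrak N_c)$, and \emph{degree exactly $c$} if it lies in $L(\mathfrak N_c)\setminus L(\mathfrak N_{c-1})$.

The Engel condition and the degree are closely related. If $G\in L(\mathfrak N_{n-1})$ and $K=\langle y^G\rangle$, then $[x,y]\in K$, hence $[x,{}_ny]\in\gamma_n(K)=1$. So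
\begin{equation}\label{eq:levi}
G\in L(\mathfrak N_{n-1})\ \Longrightarrow\ G\text{ is $n$-Engel}.
\end{equation}
For $n=2$ the converse holds: $y$ commutes with $y^g=y[y,g]$ if and only if $[g,y,y]=1$, so a group is $2$-Engel exactly when all normal closures of elements are abelian. For larger $n$ one asks how far the converse can fail. Every $4$-Engel group is a Fitting group of degree at most $4$ (Traustason; Havas and Vaughan-Lee). For nilpotent groups of small class the converse still holds: Morse showed that an $(n+1)$-Engel nilpotent group of class $n+2$ lies in $L(\mathfrak N_n)$. In other words, an $n$-Engel group of class $n+1$ has degree at most $n-1$. The next class is $n+2$. There the degree is at most $n$ (Lemma~\ref{lem:upper}), and the question, asked in \cite{talk}, is whether this is attained: \emph{for each $n>3$, is there an $n$-Engel group, nilpotent of class exactly $n+2$, that is a Fitting group of degree exactly $n$?} A $4$-Engel nilpotent group of class $6$ outside $L(\mathfrak N_3)$ is known; we do not use it.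 We show that the answer is yes for every $n>3$.

\subsection*{Results}

\begin{theorem}\label{thm:main}
For every $n\ge4$ there is a finite $p$-group, generated by three elements, which is $n$-Engel, nilpotent of class exactly $n+2$, and a Fitting group of degree exactly $n$. One can take $p=5$ if $n=4$; any $p\in\{3,5,7\}$ if $n=5$; and any prime $p$ if $n\ge6$.
\end{theorem}

\begin{theorem}\label{thm:torsionfree}
For every $n\ge6$ there is a finitely generated torsion-free group which is $n$-Engel, nilpotent of class exactly $n+2$, and a Fitting group of degree exactly $n$.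
\end{theorem}

\begin{theorem}\label{thm:converse}
Let $n\in\{4,5\}$ and let $G$ be an $n$-Engel group of class at most $n+2$. If $\gamma_{n+2}(G)$ has no elements of order $2$, $3$ or $5$ (for $n=4$), respectively $2$, $3$, $5$ or $7$ (for $n=5$), then $G\in L(\mathfrak N_{n-1})$. In particular, for $n=4,5$ no torsion-free group, and no $p$-group with $p>5$, respectively $p>7$, is $n$-Engel, nilpotent of class exactly $n+2$ and of Fitting degree exactly $n$.
\end{theorem}

\begin{theorem}\label{thm:classes}
Let $n\ge4$. An $n$-Engel nilpotent group of class exactly $c$ and Fitting degree exactly $n$ exists if and only if $c\ge n+2$.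
\end{theorem}

Our arguments do not decide whether $p$-groups as in Theorem~\ref{thm:main} exist for $n=4$, $p\in\{2,3\}$ and for $n=5$, $p=2$.

\subsection*{The idea}
In class $n+2$ the degree is governed by the commutators $[[y,{}_ax],[z,{}_bx]]$ with $a+b=n$. Encode such a commutator by the monomial $s^at^b$. Commuting with $x$ acts as a derivation, so it becomes multiplication by $\sigma=s+t$. The Engel law then forces certain binary forms of degree $n$ to have value zero. We use six such forms; for two of them the argument needs the absence of torsion at small primes. The space of forms has dimension $n+1$. So for $n\ge6$ there is room for a nonzero value in every characteristic, and one guesses that examples exist. For $n=4,5$ the six forms span everything except in a few characteristics.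

Section~\ref{sec:forms} derives the six forms and Section~\ref{sec:linear} does the linear algebra, beginning with $n=4$ by hand. Sections~\ref{sec:group}--\ref{sec:exact} turn a functional that kills the six forms into a group, in any characteristic. There the difficulty is that the Engel law must hold for \emph{all} pairs of elements, and that terms of lower weight than $n+2$ must vanish too. Section~\ref{sec:classes} treats larger classes.

\section{Two upper bounds}\label{sec:upper}

We use the identities
\begin{equation}\label{eq:comm}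
[ab,c]=[a,c]^b[b,c]=[a,c]\,[a,c,b]\,[b,c],\qquad [a,bc]=[a,c]\,[a,b]^c,
\end{equation}
the inclusions $[\gamma_i(G),\gamma_j(G)]\le\gamma_{i+j}(G)$, and the associated Lie ring $\bigoplus_i\gamma_i(G)/\gamma_{i+1}(G)$, whose bracket is induced by the commutator. Suppose $\gamma_{w+1}(G)=1$, and form a commutator, with any bracketing, of elements $a_i\in\gamma_{w_i}(G)$ with $\sum w_i=w$. It equals the corresponding Lie product in $\gamma_w(G)$. Hence it is multiplicative in each argument and obeys antisymmetry and the Jacobi identity. We refer to this as \emph{multilinearity in top weight}. In particular, if $\gamma_{r+1}(K)=1$, then left-normed commutators of length $r$ are multilinear on $K$, and $\gamma_r(K)$ is generated by those whose entries come from a fixed generating set of $K$.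

\begin{lemma}\label{lem:upper}
Let $G$ be $n$-Engel, $n\ge2$.
\begin{enumerate}
\item[(a)] If $G$ has class at most $n+2$, then $G\in L(\mathfrak N_n)$.
\item[(b)] (Morse) If $G$ has class at most $n+1$, then $G\in L(\mathfrak N_{n-1})$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $g\in G$ and $K=\langle g^G\rangle\le\langle g\rangle\gamma_2(G)$. As $\gamma_2(G)$ is central modulo $\gamma_3(G)$, the group $\langle g\rangle\gamma_2(G)$ is abelian modulo $\gamma_3(G)$, so $\gamma_2(K)\le\gamma_3(G)$. By induction
\begin{equation}\label{eq:shift}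
\gamma_r(K)\le\gamma_{r+1}(G)\qquad(r\ge2).
\end{equation}
Put $r=n+1$ in case (a) and $r=n$ in case (b). In both cases $G$ has class at most $r+1$, so $\gamma_{r+1}(K)\le\gamma_{r+2}(G)=1$ by \eqref{eq:shift}. We must show $\gamma_r(K)=1$. By multilinearity $\gamma_r(K)$ is generated by the $[g^{h_1},\dots,g^{h_r}]$ with $h_i\in G$. Write $g^{h_i}=gc_i$, where $c_i=[g,h_i]\in K\cap\gamma_2(G)$, and expand. Terms with at least two entries $c_i$ lie in $\gamma_{r+2}(G)=1$. The term with no $c_i$ is trivial. A term with exactly one entry $c=[g,h]$ begins with $[g,g]$, and is trivial, unless $c$ is in position $1$ or $2$; then it equals $[c,{}_{r-1}g]^{\pm1}$.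

In case (a), $[c,{}_ng]=1$ by the Engel law. In case (b), $c=[h,g]^{-1}$ with $[h,g]\in K$, so multilinearity on $K$ gives $[c,{}_{n-1}g]=[h,{}_ng]^{-1}=1$.
\end{proof}

\section{From commutators to binary forms}\label{sec:forms}

Throughout this section $G$ is $n$-Engel of class at most $n+2$, with $n\ge2$. If one tries to prove $\gamma_n(K)=1$ for $K=\langle x^G\rangle$ as in Lemma~\ref{lem:upper}(b), the terms with \emph{two} entries $c_i=[x,h_i]$ now survive. They have weight $n+2$ and contain $x$ exactly $n$ times. We organize them as follows.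

Let $\Gamma=\gamma_{n+2}(G)$, a central subgroup, written additively. For $x,y,z\in G$ let
\[
\Theta=\Theta_{x;y,z}:\mathbb Z[s,t]_n\to\Gamma,\qquad s^at^b\mapsto[[y,{}_ax],[z,{}_bx]]\quad(a+b=n)
\]
be the homomorphism on the forms of degree $n$ that takes these values on monomials. Put $\sigma=s+t$. In the Lie ring, $[[u,v],x]=[[u,x],v]+[u,[v,x]]$, so bracketing with $x$ sends the product encoded by $s^at^b$ to the sum of those encoded by $s^{a+1}t^b$ and $s^at^{b+1}$. Therefore
\begin{equation}\label{eq:derivation}
\Theta(s^at^b\sigma^c)=[[y,{}_ax],[z,{}_bx],{}_cx]\qquad(a+b+c=n).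
\end{equation}

\begin{proposition}\label{prop:detect}
$G\in L(\mathfrak N_{n-1})$ if and only if $\Theta_{x;y,z}=0$ for all $x,y,z\in G$.
\end{proposition}

\begin{proof}
Let $x\in G$ and $K=\langle x^G\rangle$. By the Engel law $\Theta(s^n)=\Theta(t^n)=0$ always. If $a,b\ge1$ and $a+b=n$, then $[y,x],[z,x]\in K$ gives $[y,{}_ax]\in\gamma_a(K)$ and $[z,{}_bx]\in\gamma_b(K)$, so
\begin{equation}\label{eq:inK}
[[y,{}_ax],[z,{}_bx]]\in\gamma_n(K).
\end{equation}
Hence $\gamma_n(K)=1$ for all $x$ implies that every $\Theta$ is zero.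

Conversely, assume every $\Theta$ is zero. By Lemma~\ref{lem:upper}(a), $\gamma_{n+1}(K)=1$. So length-$n$ commutators are multilinear on $K$, and $\gamma_n(K)$ is generated by the $[x^{h_1},\dots,x^{h_n}]$. Write $x^{h_i}=xc_i$ with $c_i=[h_i,x]^{-1}$ and $[h_i,x]\in K\cap\gamma_2(G)$, and expand.
\begin{itemize}
\item The term with no $c_i$ is trivial. Terms with at least three $c_i$ lie in $\gamma_{n+3}(G)=1$.
\item A term with one $c_i$ is trivial or equals $[c,{}_{n-1}x]^{\pm1}=[h,{}_nx]^{\mp1}=1$ for some $c=[h,x]^{-1}$, as in Lemma~\ref{lem:upper}(b).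
\item A term with two $c_i$ is trivial unless one of them is in position $1$ or $2$. After interchanging the first two entries if necessary, which inverts the commutator, the first entry is one of the $c_i$. The term then equals, for some $0\le i\le n-2$ and $h,h'\in G$,
\[
[h,{}_{i+1}x,[h',x],{}_{n-2-i}x]^{\pm1}=\pm\Theta_{x;h,h'}(s^{i+1}t\,\sigma^{n-2-i})=0
\]
by \eqref{eq:derivation}.
\end{itemize}
So $\gamma_n(K)=1$ for every $x$.
\end{proof}

So the question is which forms $\Theta$ is forced to kill. Put
\begin{equation}\label{eq:PQ}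
P=\sum_{r=0}^{n-1}\sigma^{n-1-r}s^r,\qquad Q=\sum_{r=0}^{n-1}\sigma^{n-1-r}t^r .
\end{equation}
Since $\sigma-s=t$ and $\sigma-t=s$,
\begin{equation}\label{eq:tP}
tP=\sigma^n-s^n,\qquad sQ=\sigma^n-t^n .
\end{equation}

\begin{lemma}\label{lem:relations}
For all $x,y,z\in G$:
\begin{enumerate}
\item[(i)] $\Theta(s^n)=\Theta(t^n)=\Theta(\sigma^n)=0$;
\item[(ii)] $\Theta(s\sigma^{n-1})=0$, and hence $\Theta(t\sigma^{n-1})=0$;
\item[(iii)] if $\Gamma$ has no $q$-torsion for primes $q\le n-1$, then $\Theta(sP)=\Theta(tQ)=0$.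
\end{enumerate}
\end{lemma}

\begin{proof}
(i) The three values are $[[y,{}_nx],z]$, $[y,[z,{}_nx]]$ and $[[y,z],{}_nx]$.

(ii) By \eqref{eq:derivation} we must show $[y,x,z,{}_{n-1}x]=1$. The relation comes from the Engel law $[yz,{}_nx]=1$. It has weight $n+2$, one more than the leading terms $[y,{}_nx]$ and $[z,{}_nx]$ of that law, so we keep track of a second-order term. Put $a=[y,x]$, $b=[y,x,z]$, $c=[z,x]$; by \eqref{eq:comm}, $[yz,x]=abc$. Let
\[
a_r=[a,{}_rx]\in\gamma_{r+2}(G),\quad b_r=[b,{}_rx]\in\gamma_{r+3}(G),\quad c_r=[c,{}_rx]\in\gamma_{r+2}(G).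
\]
We claim $[abc,{}_rx]=a_rb_rc_rw_r$ with $w_r\in\gamma_{r+4}(G)$. For $r=0$ take $w_0=1$. For the step, \eqref{eq:comm} gives
\begin{align*}
[a_rb_rc_rw_r,x]={}&a_{r+1}\,[a_{r+1},b_rc_rw_r]\cdot b_{r+1}\,[b_{r+1},c_rw_r]\\
&\cdot c_{r+1}\,[c_{r+1},w_r]\cdot[w_r,x].
\end{align*}
The four correction factors $[a_{r+1},b_rc_rw_r]$, $[b_{r+1},c_rw_r]$, $[c_{r+1},w_r]$, $[w_r,x]$ lie in $\gamma_{2r+5}(G)$, $\gamma_{2r+6}(G)$, $\gamma_{2r+7}(G)$, $\gamma_{r+5}(G)$ respectively. So all lie in the normal subgroup $\gamma_{r+5}(G)$ and can be collected to the right. This proves the claim. For $r=n-1$ we have $w_{n-1}\in\gamma_{n+3}(G)=1$ and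
\[
1=[yz,{}_nx]=[y,{}_nx]\;b_{n-1}\;[z,{}_nx]=b_{n-1}.
\]
Finally $t\sigma^{n-1}=\sigma^n-s\sigma^{n-1}$.

(iii) Let $u\in\gamma_2(G)$ and $k\in\mathbb Z$. By multilinearity in top weight, $[u,{}_n(xz^k)]=1$ expands to $\sum_{d=0}^nk^dE_d=0$, where $E_d$ is the sum of $[u,\cdot,\dots,\cdot]$ over all arrangements of $d$ letters $z$ and $n-d$ letters $x$. Here $E_0=E_n=0$ by the Engel law. For $k=1,\dots,n-1$ we obtain a linear system for $E_1,\dots,E_{n-1}$ whose matrix $(k^d)_{1\le k,d\le n-1}$ has determinant
\[
(n-1)!\prod_{1\le i<j\le n-1}(j-i).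
\]
Multiplying by the adjugate matrix, we see that this determinant annihilates every $E_d$. Only primes $\le n-1$ divide it, so $E_1=0$. With $u=[y,x]$ we get
\[
0=E_1=\sum_{r=0}^{n-1}[y,{}_{r+1}x,z,{}_{n-1-r}x]=\Theta\Bigl(\sum_{r=0}^{n-1}s^{r+1}\sigma^{n-1-r}\Bigr)=\Theta(sP).
\]
Interchanging $y$ and $z$ (so $u=[z,x]$, expanding $[u,{}_n(xy^k)]$) gives $0=\sum_r[z,{}_{r+1}x,y,{}_{n-1-r}x]=-\Theta(tQ)$.
\end{proof}

\section{The six forms}\label{sec:linear}

We are led to the six forms
\begin{equation}\label{eq:six}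
s^n,\quad t^n,\quad \sigma^n,\quad s\sigma^{n-1},\quad sP,\quad tQ ,
\end{equation}
whose span also contains $t\sigma^{n-1}$. By \eqref{eq:tP}, $P=\sum_{i=1}^{n}\binom{n}{i}s^{n-i}t^{i-1}$. So the coefficient of $s^{n-i}t^i$ in $sP$ is $\binom{n}{i+1}$ for $0\le i\le n-1$, and the coefficients of $tQ$ are those of $sP$ in reverse order.

\subsection*{The case $n=4$ by hand}
Let $A,B,C$ be the values on $s^3t$, $s^2t^2$, $st^3$, either of some $\Theta$ or of a linear functional that kills \eqref{eq:six}; in the first case assume that $\Gamma$ has no $2$- or $3$-torsion, so that Lemma~\ref{lem:relations}(iii) applies. The values on $s^4,t^4$ are $0$. The coefficients on the three middle monomials are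
\[
\begin{array}{c|ccc}
 & s^3t & s^2t^2 & st^3\\ \hline
\sigma^4 & 4&6&4\\
s\sigma^3 & 3&3&1\\
t\sigma^3 & 1&3&3\\
sP & 6&4&1\\
tQ & 1&4&6
\end{array}
\]
Subtracting the relations from $s\sigma^3$ and $t\sigma^3$ we get $2(A-C)=0$. If there is no $2$-torsion, then $A=C$, and the relations from $s\sigma^3$ and $sP$ become
\[
4A+3B=0,\qquad 7A+4B=0,\qquad\text{whence}\qquad 0=4(4A+3B)-3(7A+4B)=-5A .
\]
So without $2$-, $3$- and $5$-torsion everything vanishes: $A=0$, then $3B=0$ gives $B=0$, and $C=A=0$. In characteristic $5$, however, $(A,B,C)=(1,2,1)$ is a solution: the five rows give $20,10,10,15,15$.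

\subsection*{The general case}

\begin{lemma}\label{lem:functional}
Let $F$ be a field. In each of the following cases there is a nonzero linear functional $\varphi:F[s,t]_n\to F$ that vanishes on the six forms \eqref{eq:six}: $n\ge6$ and $F$ is arbitrary; $n=4$ and $F=\mathbb F_5$; $n=5$ and $F=\mathbb F_p$ with $p\in\{3,5,7\}$.
\end{lemma}

\begin{proof}
If $n\ge6$, then $\dim F[s,t]_n=n+1\ge7>6$. For $n=4$ we have just seen that $\varphi=(0,1,2,1,0)$ on $(s^4,s^3t,s^2t^2,st^3,t^4)$ works. For $n=5$ the coefficients on the middle monomials are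
\[
\begin{array}{c|cccc}
 & s^4t & s^3t^2 & s^2t^3 & st^4\\ \hline
\sigma^5 & 5&10&10&5\\
s\sigma^4 & 4&6&4&1\\
t\sigma^4 & 1&4&6&4\\
sP & 10&10&5&1\\
tQ & 1&5&10&10
\end{array}
\]
Let $\varphi(s^5)=\varphi(t^5)=0$, and on the middle monomials take
\begin{itemize}
\item $p=3$: $(1,0,0,-1)$, with values $0,3,9,-9$ on $\sigma^5,s\sigma^4,sP,tQ$;
\item $p=5$: $(0,1,1,0)$, with values $20,10,15,15$;
\item $p=7$: $(-2,1,1,-2)$, with values $0,0,-7,-7$.
\end{itemize}
All these values are $0$ in $\mathbb F_p$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:converse}]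
By Proposition~\ref{prop:detect} it suffices to show $\Theta=0$ for all $x,y,z$. The torsion hypothesis covers all primes $\le n-1$, so by Lemma~\ref{lem:relations} $\Theta$ kills all six forms. For $n=4$ the computation above gives $\Theta=0$.

Let $n=5$, and let $A,B,C,D$ be the values of $\Theta$ on $s^4t,s^3t^2,s^2t^3,st^4$. Put $\alpha=A+D$, $\beta=B+C$, $\delta=A-D$, $\epsilon=B-C$. Adding the relations from $s\sigma^4,t\sigma^4$, and those from $sP,tQ$, gives
\[
5\alpha+10\beta=0,\qquad 11\alpha+15\beta=0 .
\]
With no $5$-torsion, $\alpha=-2\beta$, so $-7\beta=0$ and, with no $7$-torsion, $\alpha=\beta=0$. Subtracting instead gives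
\[
3\delta+2\epsilon=0,\qquad 9\delta+5\epsilon=0 ,
\]
so $\epsilon=3(3\delta+2\epsilon)-(9\delta+5\epsilon)=0$, then $3\delta=0$ and $\delta=0$. Hence $2A=2B=2C=2D=0$, and all four vanish.

In a torsion-free group, or in a $p$-group with $p>5$, respectively $p>7$, the torsion hypothesis holds, so such a group, if $n$-Engel of class $n+2$, does not have degree exactly $n$.
\end{proof}

\begin{remark}\label{rem:excluded}
In the cases left undecided our construction is not available, because no functional as in Lemma~\ref{lem:functional} exists. For $n=4$, $p=2$, the forms $sP,tQ,s\sigma^3$ give $C=0$, $A=0$, $A+B+C=0$. For $n=4$, $p=3$, the forms $s\sigma^3,t\sigma^3,sP$ give $C=0$, $A=0$, $B+C=0$. For $n=5$, $p=2$, the forms $s\sigma^4,t\sigma^4,sP,tQ$ give $D=0$, $A=0$, $C+D=0$, $A+B=0$. But this does not exclude examples, since Lemma~\ref{lem:relations}(iii) does not apply in these cases either. For $n=3$ there is no functional over any field: $s\sigma^2$ and $sP$ have coefficients $(2,1)$ and $(3,1)$ on $(s^2t,st^2)$, which forces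 both values to be $0$.
\end{remark}

\section{The groups}\label{sec:group}

From now on $n\ge4$, $F=\mathbb F_p$ or $F=\mathbb Q$, and $\varphi\ne0$ is a functional on $S_n$ that vanishes on \eqref{eq:six}, where $S=F[s,t]$ and $S_n$ is its component of degree $n$. We want a group generated by $x,y,z$ in which $[[y,{}_ax],[z,{}_bx]]$ is essentially $\varphi(s^at^b)$ when $a+b=n$. The conjugates of $y$ under $x$ should generate a cyclic module, with $X$ acting as $u\mapsto[u,x]$; since the Engel law requires $[y,{}_nx]=1$, take $F[X]/(X^n)$. Do the same for $z$. The only commutators between these two modules should be central in the subgroup they generate, and commuting $X^a$ in the first with $X^b$ in the second should give $s^at^b$ in a suitable quotient $T$ of $S$. As $x$ acts on both arguments, it must act on $T$ as multiplication by $(1+s)(1+t)$.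

\subsection*{The ring $T$}
Extend $\varphi$ by $0$ on the other homogeneous components to $\Phi:S\to F$, and put
\[
J=\{q\in S:\Phi(qr)=0\text{ for all }r\in S\},\qquad T=S/J .
\]
Then $J$ is the largest ideal on which $\Phi$ vanishes, and it contains $(s,t)^{n+1}$. It is homogeneous: if $q=\sum q_i\in J$ with $q_i\in S_i$, then for $i\le n$ and $r\in S_{n-i}$ we have $\varphi(q_ir)=\Phi(qr)=0$, so $q_i\in J$. A form $q\in S_n$ lies in $J$ if and only if $\varphi(q)=0$, and a form $q\in S_{n-1}$ lies in $J$ if and only if $\varphi(sq)=\varphi(tq)=0$. Hence $J$ contains the six forms \eqref{eq:six}, and also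
\begin{equation}\label{eq:inJ}
t\sigma^{n-1}\in J,\qquad P\in J,\qquad Q\in J .
\end{equation}
The last two hold because $\varphi$ kills $sP$ and $tP=\sigma^n-s^n$, and likewise $tQ$ and $sQ=\sigma^n-t^n$. In $T$ we have $s^n=t^n=0$ and $(s,t)^{n+1}T=0$. We say that an element of $(s,t)^kT$ has \emph{order at least $k$}.

That $P$ and $Q$ lie in $J$ is the reason for choosing $J$ so large. The smaller ideal $\ker\varphi+(s,t)^{n+1}$ does not contain the form $P$, which has degree $n-1$ and $t^{n-1}$-coefficient $1$. With it in place of $J$, the $n$-Engel law would already fail in degree $n-1$: by \eqref{eq:taur} and \eqref{eq:Hexp} below, the $T$-component of $[y,{}_n(xz)]$ would have leading term $P$.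

\subsection*{The group $N$ and the automorphism $x$}
Let $R=F[X]/(X^n)$. For $f\in R$ the elements $f(s),f(t)\in T$ are well defined because $s^n=t^n=0$ in $T$. Let $N=R\times R\times T$ with
\[
(f,g,\tau)(f',g',\tau')=\bigl(f+f',\ g+g',\ \tau+\tau'+f(s)g'(t)\bigr).
\]
\emph{Convention: inside $T$, the letters $f,f'$ stand for $f(s),f'(s)$, and $g,g'$ for $g(t),g'(t)$.} The product is associative, as both ways of bracketing three factors add $fg'+fg''+f'g''$ to $\tau+\tau'+\tau''$. The inverse is $(f,g,\tau)^{-1}=(-f,-g,-\tau+fg)$. Elements $(0,0,\tau)$ are central, and comparing the two orders of multiplication gives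
\begin{equation}\label{eq:commN}
[(f,g,\tau),(f',g',\tau')]=(0,0,\,fg'-f'g),
\end{equation}
so $N'\le0\times0\times T\le Z(N)$. The map
\[
(f,g,\tau)^x=\bigl((1+X)f,\ (1+X)g,\ (1+s)(1+t)\tau\bigr)
\]
is bijective, since $X,s,t$ are nilpotent, and respects the product, since it multiplies $f(s)g'(t)$ by $(1+s)(1+t)$.

If $F=\mathbb F_p$, choose $p^e\ge n$. Then $(1+X)^{p^e}=1+X^{p^e}=1$ in $R$, and $(1+s)^{p^e}=(1+t)^{p^e}=1$ in $T$. So a cyclic group $\langle x\rangle$ of order $p^e$ acts, and $G=N\rtimes\langle x\rangle$ is a finite $p$-group. If $F=\mathbb Q$, let $x$ have infinite order and put $G=N\rtimes\langle x\rangle$. In both cases let $y=(1,0,0)$ and $z=(0,1,0)$.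

\begin{lemma}\label{lem:class}
For $i\ge2$ let $G_i=\{(f,g,\tau):f,g\in X^{i-1}R,\ \tau\in(s,t)^{i-2}T\}$. Then $G_i$ is a normal subgroup of $G$, $G'\le G_2$, $[G_i,G]\le G_{i+1}$, and $G$ is nilpotent of class at most $n+2$.
\end{lemma}

\begin{proof}
$G_i$ is closed under products, because for two of its elements $fg'$ has order at least $2(i-1)\ge i-2$. It is closed under inverses and invariant under $x^{\pm1}$, and normal in $N$ by \eqref{eq:commN}; so it is normal in $G$. The group $G_2$ contains $0\times0\times T$, and $x$ acts trivially on $N/G_2$, so $G/G_2$ is abelian and $G'\le G_2$. Let $a=(f,g,\tau)\in G_i$. For $b\in N$, $[a,b]\in G_{i+1}$ by \eqref{eq:commN}. Further,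
\[
[a,x]=a^{-1}a^x=\bigl(Xf,\ Xg,\ (s+t+st)\tau-t\,fg\bigr)\in G_{i+1},
\]
since $t\,fg$ has order at least $2i-1$. So modulo the normal subgroup $G_{i+1}$ the element $a$ commutes with $N$ and $x$, hence with $G$. Finally $G_{n+3}=1$, and $\gamma_i(G)\le G_i$ for $i\ge2$.
\end{proof}

\section{The Engel law}\label{sec:engel}

We first compute iterated commutators of elements of $N$ with an arbitrary element.

\begin{lemma}\label{lem:formula}
Let $h=x^lv$ with $l\in\mathbb Z$ and $v=(f',g',*)\in N$. Put $d=(1+X)^l-1$, $d_s=d(s)$, $d_t=d(t)$ and $\Delta=(1+s)^l(1+t)^l-1$. For $m=(f,g,\tau)\in N$ and $r\ge0$ we have $[m,{}_rh]=(d^rf,\,d^rg,\,\tau_r)$, where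
\begin{equation}\label{eq:taur}
\begin{aligned}
\tau_r=\Delta^r\tau&-fg\sum_{i<r}\Delta^{r-1-i}d_s^{\,i}d_t^{\,i+1}\\
&+fg'(1+d_s)\sum_{i<r}\Delta^{r-1-i}d_s^{\,i}-f'g(1+d_t)\sum_{i<r}\Delta^{r-1-i}d_t^{\,i}.
\end{aligned}
\end{equation}
\end{lemma}

\begin{proof}
We have $m^h=(m^{x^l})^v=m^{x^l}[m^{x^l},v]$ with $m^{x^l}=((1+d)f,(1+d)g,(1+\Delta)\tau)$. First,
\[
m^{-1}m^{x^l}=\bigl(df,\ dg,\ -\tau+fg+(1+\Delta)\tau-f(1+d_t)g\bigr)=\bigl(df,\ dg,\ \Delta\tau-d_t\,fg\bigr).
\]
By \eqref{eq:commN}, $[m^{x^l},v]=(0,0,(1+d_s)fg'-(1+d_t)f'g)$. Hence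
\[
[m,h]=\bigl(df,\ dg,\ \Delta\tau-d_t\,fg+(1+d_s)fg'-(1+d_t)f'g\bigr).
\]
Applying this to $[m,{}_rh]=(d^rf,d^rg,\tau_r)$ gives
\[
\tau_{r+1}=\Delta\tau_r-d_s^{\,r}d_t^{\,r+1}fg+(1+d_s)d_s^{\,r}fg'-(1+d_t)d_t^{\,r}f'g ,
\]
and \eqref{eq:taur} follows by induction.
\end{proof}

For $r=n$ the power $\Delta^n$ and the three sums in \eqref{eq:taur} have leading terms proportional to $\sigma^n$, $t\sigma^{n-1}$, $P$ and $Q$, all in $J$. But the last two have degree $n-1$ only, so their next terms, of degree $n$, matter as well. Those terms involve the quadratic parts of $d_s$, $d_t$ and $\Delta$. It turns out that they lie in $J$ without any further condition on $\varphi$.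

\begin{lemma}\label{lem:engelN}
$[m,{}_nh]=1$ for all $m\in N$ and $h\in G$.
\end{lemma}

\begin{proof}
Keep the notation of Lemma~\ref{lem:formula}. As $d\in XR$, $d^n=0$. We show that $\Delta^n$ and the three sums in \eqref{eq:taur} vanish in $T$ for $r=n$. Since $(s,t)^{n+1}\subseteq J$, we may compute in $S/(s,t)^{n+1}$, where $1+s$ and $1+t$ are units, and use the letters $d_s,d_t,\Delta$ also for $(1+s)^l-1$, $(1+t)^l-1$, $(1+s)^l(1+t)^l-1$ in this ring; congruences $\equiv$ between forms and such elements are modulo $(s,t)^{n+1}$ unless stated otherwise. Put $c=\binom l2$. As $(1+s)(1+t)=1+\sigma+st$, we have, modulo terms of degree at least $3$,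
\[
d_s\equiv ls+cs^2,\qquad d_t\equiv lt+ct^2,\qquad \Delta\equiv l\sigma+(c\sigma^2+l\,st).
\]

\emph{The power $\Delta^n$.} $\Delta^n\equiv l^n\sigma^n\in J$.

\emph{First sum.} The term $\Delta^{n-1-i}d_s^{\,i}d_t^{\,i+1}$ has order at least $n+i$, so only $i=0$ counts, and it is $\equiv l^n\,t\sigma^{n-1}\in J$.

\emph{Second sum.} Let $H(a,b)=\sum_{i=0}^{n-1}a^{n-1-i}b^i$. We must show that $H(\Delta,d_s)$ is zero in $T$. Write $H_a,H_b$ for the partial derivatives. Note $P=H(\sigma,s)$, and put $P_1=H_a(\sigma,s)$, $P_2=H_b(\sigma,s)$. We expand $H(\Delta,d_s)$ at $(l\sigma,ls)$. Since $H$ is homogeneous of degree $n-1$ and the increments have order at least $2$, the terms of degree $j$ in the increments have order at least $(n-1-j)+2j=n-1+j$. So only those with $j\le1$ count, and for $j=1$ only the quadratic parts of the increments. Hence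
\begin{equation}\label{eq:Hexp}
H(\Delta,d_s)\equiv l^{n-1}P+l^{n-2}\bigl[(c\sigma^2+l\,st)P_1+cs^2P_2\bigr].
\end{equation}
Differentiating $(a-b)H=a^n-b^n$ with respect to $a$ and $b$, and using Euler's identity $aH_a+bH_b=(n-1)H$, we get with $\sigma-s=t$
\[
tP_1=n\sigma^{n-1}-P,\qquad tP_2=P-ns^{n-1},\qquad \sigma P_1+sP_2=(n-1)P .
\]
Hence
\begin{align*}
\sigma^2P_1+s^2P_2&=\sigma(\sigma P_1+sP_2)-s\,tP_2=(n-1)\sigma P-sP+ns^n,\\
st\,P_1&=n\,s\sigma^{n-1}-sP .
\end{align*}
Since $P,s^n,s\sigma^{n-1}\in J$, both lie in $J$. So the right-hand side of \eqref{eq:Hexp} lies in $J$, and $H(\Delta,d_s)=0$ in $T$.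

\emph{Third sum.} Interchanging $s$ and $t$, which fixes $\sigma$ and $\Delta$, turns the previous computation into one for $H(\Delta,d_t)$, with $Q,t^n,t\sigma^{n-1}\in J$ in place of $P,s^n,s\sigma^{n-1}$.
\end{proof}

\begin{proposition}\label{prop:engel}
$G$ is $n$-Engel.
\end{proposition}

\begin{proof}
Let $g=x^ku$ and $h=x^lv$ with $u,v\in N$. We want $[g,{}_nh]=1$. Where possible we reduce to Lemma~\ref{lem:engelN} by removing the power of $x$ from $g$.

\emph{Case 1: there is $j\in\mathbb Z$ with $x^{jl}=x^k$.} Then $h^j\in x^kN$, so $g=mh^j$ with $m\in N$. By \eqref{eq:comm}, $[g,h]=[m,h]^{h^j}$, and as $h$ commutes with $h^j$ we get $[g,{}_nh]=[m,{}_nh]^{h^j}=1$. If $F=\mathbb F_p$, this covers all $l$ prime to $p$.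

\emph{Case 2: $F=\mathbb F_p$ and $p\mid l$.} Now $x^k$ need not be a power of $x^l$, but $x^l$ acts very nearly trivially. Indeed $d=(1+X^p)^{l/p}-1\in X^pR$, so $d_s$ and $d_t$ have order at least $p\ge2$. So has $\Delta=(1+s^p)^{l/p}(1+t^p)^{l/p}-1$. By Lemma~\ref{lem:class}, $m_0=[g,h]=(f_0,g_0,\tau_0)$ lies in $G_2$, so $f_0,g_0\in XR$. Apply Lemma~\ref{lem:formula} to $[m_0,{}_{n-1}h]$. The first two components lie in $X^{1+2(n-1)}R=0$. In \eqref{eq:taur} with $r=n-1$ the four terms have orders at least
\[
2(n-1),\qquad 2+2(n-1),\qquad 1+2(n-2),\qquad 1+2(n-2).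
\]
All are at least $n+1$, since $2n-3\ge n+1$ for $n\ge4$. So $[g,{}_nh]=1$.

\emph{Case 3: $F=\mathbb Q$ and $l=0$.} Then $h\in N$, so $[g,h]\in N$, $[g,h,h]\in N'\le Z(N)$ and $[g,h,h,h]=1$.

\emph{Case 4: $F=\mathbb Q$ and $l\ne0$.} Fix $l,u,v$ and let $k$ vary. By \eqref{eq:comm}, $[g,h]=[x^k,h]^u[u,h]$ and
\[
[x^k,h]=[x^k,v]\,[x^k,x^l]^v=[x^k,v]=(v^{-1})^{x^k}v .
\]
Its coordinates in the finite-dimensional $\mathbb Q$-space $R\times R\times T$ are polynomials in $k$ over $\mathbb Q$: $(1+X)^k=\sum_{i<n}\binom kiX^i$ in $R$, and similarly for $(1+s)^k(1+t)^k$ in $T$, because $X,s,t$ are nilpotent. Hence the coordinates of $[g,h]\in N$ are polynomials in $k$. By \eqref{eq:taur} with $r=n-1$ and $m=[g,h]$, where $h$ is fixed, so are those of $[g,{}_nh]$. They vanish for all $k\in l\mathbb Z$ by Case~1, hence identically.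
\end{proof}

\section{Exact class and exact degree}\label{sec:exact}

\begin{proposition}\label{prop:exact}
Let $H=\langle x,y,z\rangle\le G$. Then $H$ is $n$-Engel, nilpotent of class exactly $n+2$, and a Fitting group of degree exactly $n$. If $F=\mathbb F_p$, then $H=G$.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:class} and Proposition~\ref{prop:engel}, $H$ is $n$-Engel of class at most $n+2$, so $H\in L(\mathfrak N_n)$ by Lemma~\ref{lem:upper}(a). Lemma~\ref{lem:formula} with $l=1$, $v=1$ gives
\[
[y,{}_ix]=(X^i,0,0),\qquad [z,{}_jx]=(0,X^j,0),\qquad [[y,{}_ix],[z,{}_jx]]=(0,0,s^it^j),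
\]
the last by \eqref{eq:commN}. As $\varphi\ne0$ and $\varphi(s^n)=\varphi(t^n)=0$, there are $a,b\ge1$ with $a+b=n$ and $\varphi(s^at^b)\ne0$, so $s^at^b\ne0$ in $T$. Therefore
\[
w=[[y,{}_ax],[z,{}_bx]]=(0,0,s^at^b)\ne1 .
\]
Since $w\in[\gamma_{a+1}(H),\gamma_{b+1}(H)]\le\gamma_{n+2}(H)$, the class is exactly $n+2$. By \eqref{eq:inK}, applied in $H$, $w\in\gamma_n(\langle x^H\rangle)$, so $H\notin L(\mathfrak N_{n-1})$.

If $F=\mathbb F_p$, the elements $(X^i,0,0)$ and $(0,X^j,0)$ with $i,j<n$ generate $R\times0\times0$ and $0\times R\times0$, and the $(0,0,s^it^j)$ generate $0\times0\times T$. These subgroups generate $N$, so $H=G$.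
\end{proof}

\begin{proof}[Proof of Theorems~\ref{thm:main} and~\ref{thm:torsionfree}]
Theorem~\ref{thm:main} follows from Proposition~\ref{prop:exact} with $F=\mathbb F_p$ and the functionals of Lemma~\ref{lem:functional}. For Theorem~\ref{thm:torsionfree} take $n\ge6$, $F=\mathbb Q$, and the group $H$ of Proposition~\ref{prop:exact}. It remains to see that $G$, and hence $H$, is torsion-free. If $(f,g,\tau)^k=1$ with $k\ge1$, then $kf=kg=0$, so $f=g=0$, and then $k\tau=0$ gives $\tau=0$. So $N$ is torsion-free, and $G/N\cong\mathbb Z$.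
\end{proof}

\begin{example}
For $n=4$, $p=5$ take $\varphi=(0,1,2,1,0)$. The form $\lambda s^2+\mu st+\nu t^2$ lies in $J$ if and only if its products with $s^2,st,t^2$ are killed by $\varphi$, that is, $\mu+2\nu=\lambda+2\mu+\nu=2\lambda+\mu=0$. This system has determinant $-4\ne0$ in $\mathbb F_5$, so $J$ contains no nonzero quadratic form and hence no nonzero form of degree at most $2$. A cubic with coefficients $(q_0,q_1,q_2,q_3)$ on $(s^3,s^2t,st^2,t^3)$ lies in $J$ if and only if $q_1+2q_2+q_3=q_0+2q_1+q_2=0$. So the components of $T$ in degrees $0,\dots,4$ have dimensions $1,2,3,2,1$. Thus $|N|=5^{4+4+9}=5^{17}$, we may take $x$ of order $5$, and $|G|=5^{18}$. This $G$ is $4$-Engel of class $6$ and degree $4$, with $[[y,x,x,x],[z,x]]\ne1$.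
\end{example}

\section{All larger classes}\label{sec:classes}

\begin{proof}[Proof of Theorem~\ref{thm:classes}]
If $G$ is $n$-Engel of class at most $n+1$, its degree is at most $n-1$ by Lemma~\ref{lem:upper}(b). So $c\ge n+2$ is necessary.

Conversely let $c\ge n+2$, and let $G$ be a group as in Theorem~\ref{thm:main}. We raise the class, without affecting the Engel law or the degree, by a direct factor of class $c$ in which normal closures of elements have class at most $2$. Let $B=C_2^{\,c-1}$, let $A=\mathbb F_2[B]$ be the regular module, and let $W=A\rtimes B=C_2\wr B$. Let $I$ be the augmentation ideal of $\mathbb F_2[B]$. As $A$ and $B$ are abelian and $[a,b]=a(b-1)$ in additive notation for $a\in A$, $b\in B$, we have $\gamma_{i+1}(W)=AI^i$ for $i\ge1$. With $e_1,\dots,e_{c-1}$ the elements $b-1$ for $b$ in a basis of $B$, $\mathbb F_2[B]=\mathbb F_2[e_1,\dots,e_{c-1}]/(e_1^2,\dots,e_{c-1}^2)$ and $I$ is generated by the $e_i$. So $I^{c-1}\ne0=I^c$, and $W$ has class exactly $c$.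

Let $w=ab\in W$ with $a\in A$, $b\in B$, and $K=\langle w^W\rangle$. As $W/A$ is abelian, $K\le\langle w\rangle A$, so $K=\langle w\rangle M$ with $M=K\cap A$. The element $w$ acts on the abelian group $A$ as $b$ does. So $M(b-1)\le\gamma_2(K)$. The subgroup $M(b-1)$ is normal in $K$, and modulo it $w$ commutes with $M$. Hence $\gamma_2(K)=M(b-1)$, and
\[
\gamma_3(K)=M(b-1)^2=M(b^2-1)=0 .
\]
Thus $W\in L(\mathfrak N_2)$, and $W$ is $3$-Engel by \eqref{eq:levi}.

The group $G\times W$ is therefore $n$-Engel of class $\max(n+2,c)=c$. The normal closure of $(g,w)$ is contained in $\langle g^G\rangle\times\langle w^W\rangle$, which has class at most $n$, and the normal closure of $(g,1)$ is $\langle g^G\rangle\times1$, which has class $n$ for some $g$. So $G\times W$ has Fitting degree exactly $n$.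
\end{proof}

\begin{thebibliography}{1}
\bibitem{talk} \emph{Characterizing The $n$-Engel Property As A Levi-Property}, \texttt{http://faculty.evansville.edu/rm43/publications/monttalk.pdf}.
\end{thebibliography}

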